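# Fully semimonotone $Q_o$-matrices have nonnegative principal minors

## The theorem $E_o^f\cap Q_o\subseteq P_o$

**Theorem 1.** Let $A\in\mathbb R^{n\times n}$. If $A$ is fully semimonotone and $A\in Q_o$, then every principal minor of $A$ is nonnegative. In symbols,
$$E_o^f\cap Q_o\subseteq P_o .$$
Since moreover $P_o\subseteq E_o^f$, we have $E_o^f\cap Q_o=P_o\cap Q_o$.

This answers, in the affirmative, a conjecture from "Some Contributions" (http://dspace.isical.ac.in:8080/jspui/bitstream/10263/3777/1/TH287.PDF). In plain words, one hypothesis says that certain linear complementarity problems have only the trivial solution, for $A$ and for all matrices obtained from $A$ by pivoting. The other says that a complementarity problem is solvable as soon as its linear constraints are. The conclusion is about signs of determinants. We now make each word precise.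

**Definition (linear complementarity problem).** Given $A\in\mathbb R^{n\times n}$ and $q\in\mathbb R^n$, the problem $(q,A)$ asks for $z\in\mathbb R^n$ with
$$z\ge 0,\qquad w=Az+q\ge 0,\qquad z^tw=0 .$$
Write $F(q,A)=\{z\ge0: Az+q\ge0\}$ for the feasible set and $S(q,A)$ for the solution set.

Since $z,w\ge0$, the condition $z^tw=0$ means that for each $i$ at least one of $z_i,w_i$ is $0$. If $q\ge 0$, then $z=0$ is always a solution.

**Definition (the classes).**

* $A\in Q_o$ if $F(q,A)\neq\emptyset$ implies $S(q,A)\ne\emptyset$, for every $q\in\mathbb R^n$.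
* $A\in P$ if all principal minors of $A$ are positive; $A\in P_o$ if all are nonnegative.
* $A\in E_o$ (*semimonotone*) if for every $q>0$ (componentwise) the only solution of $(q,A)$ is $z=0$.

*Examples.* A matrix $A\ge0$ is semimonotone: if $q>0$ and $z\ge0$, then $w=Az+q>0$, so complementarity forces $z=0$. On the other hand, a matrix with a negative diagonal entry $A_{ii}<0$ is not semimonotone. Indeed, put $q_i=1$ and $z=te_i$ with $t=-1/A_{ii}>0$, so that $w_i=0$. Choose the other $q_j>0$ so large that $w_j=tA_{ji}+q_j\geq 0$. Then $z\neq0$ solves $(q,A)$. We shall use this remark several times: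
$$A\in E_o\ \Rightarrow\ A_{ii}\ge0\ \text{ for all }i. \tag{1}$$

**Definition (principal pivot transform).** Let $\alpha\subseteq\{1,\dots,n\}$ with $A_{\alpha\alpha}$ nonsingular, and let $\bar\alpha$ be its complement. The principal pivot transform (PPT) of $A$ with respect to $\alpha$ is the matrix $M$ with blocks
$$M_{\alpha\alpha}=A_{\alpha\alpha}^{-1},\quad M_{\alpha\bar\alpha}=-A_{\alpha\alpha}^{-1}A_{\alpha\bar\alpha},\quad M_{\bar\alpha\alpha}=A_{\bar\alpha\alpha}A_{\alpha\alpha}^{-1},\quad M_{\bar\alpha\bar\alpha}=A_{\bar\alpha\bar\alpha}-A_{\bar\alpha\alpha}A_{\alpha\alpha}^{-1}A_{\alpha\bar\alpha}.$$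
The choice $\alpha=\emptyset$ is allowed and gives $A$. PPTs with $A_{\alpha\alpha}$ nonsingular are called *legitimate*.

Where the formulas come from: in $w=Az+q$, solve for $z_\alpha,w_{\bar\alpha}$ in terms of $w_\alpha,z_{\bar\alpha}$. The coefficient matrix is $M$. A PPT is thus the same complementarity problem after the names "$z_i$" and "$w_i$" are exchanged for $i\in\alpha$.

**Definition (fully semimonotone).** $A\in E_o^f$ if $A$ and all its legitimate PPTs are semimonotone.

*Example.* $A=\begin{pmatrix}1&2\\2&1\end{pmatrix}$ is nonnegative, hence in $E_o$. Its PPT with respect to $\{1\}$ has $(2,2)$ entry $1-2\cdot1\cdot2=-3$, so by (1) that PPT is not semimonotone, and $A\notin E_o^f$.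

For orientation, let $U$ be the class of $A$ for which $(q,A)$ has a unique solution for every $q$ in the interior of the set of all $q$ with $S(q,A)\ne\emptyset$. Then $P\subseteq U\subseteq E_o^f$ (Cottle and Stone) and $Q_o\cap U\subseteq P_o$ (Stone). Theorem 1 replaces $U$ by $E_o^f$ in Stone's inclusion. We do not use these results.

## Orders one and two by hand

**Order 1.** Let $A=(a)$. If $a<0$, then $A\notin E_o$ by (1). So already $E_o\subseteq P_o$, and $Q_o$ is not needed.

**Order 2.** Let $A\in E_o^f$ be $2\times2$ and not in $P_o$. By (1) the diagonal is nonnegative, so $\det A<0$. If $A_{11}>0$, then the PPT with respect to $\{1\}$ has $(2,2)$ entry $A_{22}-A_{21}A_{12}/A_{11}=\det A/A_{11}<0$, contradicting (1). The same holds for $A_{22}$. Hence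
$$A=\begin{pmatrix}0&b\\c&0\end{pmatrix},\qquad bc>0 .$$

If $b,c<0$, take $q=(1,1)$. Then $z=(-1/c,-1/b)>0$ gives $w=0$, a second solution, so $A\notin E_o$.

If $b,c>0$, semimonotonicity gives no contradiction: $A$ and its only other legitimate PPT, $A^{-1}$, are nonnegative, so $A\in E_o^f$. Here $Q_o$ must enter. Take $q=(1,-1)$. The point $z=(1/c,0)$ is feasible. But $w_1=bz_2+1>0$ forces $z_1=0$, and then $w_2=-1<0$. So $(q,A)$ is feasible and unsolvable, and $A\notin Q_o$.

This proves Theorem 1 for $n\le2$. Two features will survive in general: pivoting reduces a negative minor to a matrix with very few nonzero entries, and the remaining case is decided by the signs of these entries. To see what $Q_o$ does geometrically, we need cones.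

## Complementary cones, disjointness and convexity

For a matrix $B$ write $\operatorname{pos}B=\{By:y\ge0\}$. We use the following textbook facts. A finitely generated cone is closed, and it is a finite intersection of half-spaces $\{x:h\cdot x\ge0\}$ with $h\ne0$ (Minkowski–Weyl). Finitely many proper subspaces do not cover a nonempty open set. A convex set with nonempty interior lies in the closure of its interior. If $B$ is nonsingular, then $q\in\operatorname{int}\operatorname{pos}B$ iff $B^{-1}q>0$.

**Definition (complementary cones).** For $\alpha\subseteq\{1,\dots,n\}$ let $C_A(\alpha)$ be the matrix whose $i$-th column is $-A_{\cdot i}$ if $i\in\alpha$ and the unit vector $I_{\cdot i}$ if $i\notin\alpha$. The *complementary cone* of $\alpha$ is $\operatorname{pos}C_A(\alpha)$. Let $K(A)$ be the union of all $2^n$ of them. Since $\det C_A(\alpha)=(-1)^{|\alpha|}\det A_{\alpha\alpha}$, the columns are independent iff $A_{\alpha\alpha}$ is nonsingular. In that case call $\alpha$, and its cone, *full*. The set $\emptyset$ is full, with $\det A_{\emptyset\emptyset}:=1$.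

Because $w=Az+q$ reads $q=Iw-Az$, a solution $z$ with $z_i=0$ off $\alpha$ and $w_i=0$ on $\alpha$ is the same as writing $q=C_A(\alpha)y$ with $y\ge0$ ($y_i=z_i$ on $\alpha$, $y_i=w_i$ off $\alpha$). So $S(q,A)\ne\emptyset$ iff $q\in K(A)$. Likewise $F(q,A)\neq\emptyset$ iff $q\in\operatorname{pos}[I,-A]$.

*Example.* For $A=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ the full cones are $\operatorname{pos}C_A(\emptyset)=\mathbb R^2_+$ and $\operatorname{pos}C_A(\{1,2\})=-\mathbb R^2_+$. The cones of $\{1\}$ and $\{2\}$ are the two coordinate axes. Thus $K(A)=\mathbb R^2_+\cup(-\mathbb R^2_+)\cup\{\text{axes}\}$, while $\operatorname{pos}[I,-A]=\mathbb R^2$.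

Let $K^*(A)=\bigcup_{\beta\text{ full}}\operatorname{pos}C_A(\beta)$. It is a closed set. Consider two properties:

* **(D)** for distinct full $\beta,\beta'$: $\operatorname{int}\operatorname{pos}C_A(\beta)\cap\operatorname{int}\operatorname{pos}C_A(\beta')=\emptyset$;
* **(K)** $K^*(A)$ is convex.

The theorem we shall really prove is geometric.

**Theorem 2.** If $A$ satisfies (D) and (K), then $A\in P_o$.

**Theorem 3.** Suppose $K^*(A)$ is convex (in particular, suppose $A\in Q_o$). The following are equivalent: (a) $A\in P_o$; (b) $A\in E_o^f$; (c) $A$ satisfies (D); (d) for Lebesgue-almost every $q$, $(q,A)$ has at most one solution. Consequently $E_o^f\cap Q_o=P_o\cap Q_o$.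

## Pivoting is a linear change of coordinates on the cones

Let $\beta$ be full, $B=C_A(\beta)$ and $N=C_A(\bar\beta)$. Then $N_{\cdot i}=I_{\cdot i}$ for $i\in\beta$ and $N_{\cdot i}=-A_{\cdot i}$ for $i\notin\beta$. In $Iw-Az=q$, the variables $z_i$ ($i\in\beta$), $w_i$ ($i\notin\beta$) have coefficient matrix $B$, and their partners have coefficient matrix $N$. Solving for the former shows that the PPT with respect to $\beta$ is
$$M=-B^{-1}N .$$
Fix any $\delta\subseteq\{1,\dots,n\}$ and compute the columns of $B\,C_M(\delta)$. For $i\in\delta$ the column is $-BM_{\cdot i}=N_{\cdot i}$, and for $i\notin\delta$ it is $B_{\cdot i}$. In words: start with the choice $\beta$ and switch the choice exactly at $i\in\delta$. Hence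
$$B\,C_M(\delta)=C_A(\beta\triangle\delta)\qquad\text{for all }\delta. \tag{2}$$

There are three consequences.

First, $\delta$ is full for $M$ iff $\beta\triangle\delta$ is full for $A$. Taking determinants in (2) and using $\det C_A(\delta)=(-1)^{|\delta|}\det A_{\delta\delta}$, together with the fact that $|\beta|+|\delta|+|\beta\triangle\delta|$ is even, gives
$$\det M_{\delta\delta}=\frac{\det A_{(\beta\triangle\delta)(\beta\triangle\delta)}}{\det A_{\beta\beta}} . \tag{3}$$

Second, $B^{-1}$ carries the full cones of $A$ to those of $M$, with index $\beta\triangle\delta$ going to $\delta$, and $K^*(M)=B^{-1}K^*(A)$. So (D) and (K) pass to every legitimate PPT.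

Third, a PPT of a PPT is a PPT. If $\delta$ is full for $M$, the PPT of $M$ with respect to $\delta$ is $-C_M(\delta)^{-1}C_M(\bar\delta)=-C_A(\beta\triangle\delta)^{-1}C_A(\overline{\beta\triangle\delta})$ by (2), since $\beta\triangle\bar\delta=\overline{\beta\triangle\delta}$. This is the PPT of $A$ with respect to $\beta\triangle\delta$.

**Lemma 1.** (i) If $A\in E_o^f$, then (D) holds. (ii) If $A\in Q_o$, then $K^*(A)=K(A)$ and (K) holds.

*Proof.* (i) Suppose $q\in\operatorname{int}\operatorname{pos}C_A(\beta)\cap\operatorname{int}\operatorname{pos}C_A(\beta')$ with $\beta\ne\beta'$ full. Let $M$ be the PPT with respect to $\beta$, and $q'=C_A(\beta)^{-1}q$. Then $q'>0$. By (2) with $\delta=\beta\triangle\beta'$, $q'\in\operatorname{int}\operatorname{pos}C_M(\delta)$, i.e. $q'=C_M(\delta)y$ with $y>0$. So $(q',M)$ has a solution with support $\delta\ne\emptyset$, besides $z=0$. This contradicts $M\in E_o$.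

(ii) Always $K(A)\subseteq\operatorname{pos}[I,-A]$, and $A\in Q_o$ says that equality holds. So $K(A)$ is a closed convex cone, with nonempty interior since it contains $\mathbb R^n_+$. The complementary cones that are not full lie in finitely many proper subspaces. Removing these from $\operatorname{int}K(A)$ leaves a dense subset of $\operatorname{int}K(A)$, and this subset lies in $K^*(A)$. As $\operatorname{int}K(A)$ is dense in $K(A)$ and $K^*(A)$ is closed, $K(A)\subseteq K^*(A)$. The other inclusion is trivial. $\square$

Lemma 1 and Theorem 2 together give the inclusion in Theorem 1. The inclusion $P_o\subseteq E_o^f$ is shown in the proof of Theorem 3. So the heart is Theorem 2.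

## Why one cannot restrict to a bad principal submatrix

The order-2 computation suggests a plan: pivot until there is a smallest negative principal minor $\det A_{\gamma\gamma}<0$, and show that the small matrix $A_{\gamma\gamma}$ violates a hypothesis. The plan stops at the word "hypothesis": $Q_o$ does not pass to principal submatrices. Here is an example that we shall keep in view:
$$T=\begin{pmatrix}0&1&1\\1&0&1\\-1&-1&1\end{pmatrix},\qquad T_{\{1,2\}\{1,2\}}=\begin{pmatrix}0&1\\1&0\end{pmatrix}\notin Q_o .$$

*$(q,T)$ is solvable for every $q$, so $T\in Q_o$.* Let $t_0=\max(0,-q_3)$. If $t_0\ge-q_1$ and $t_0\ge-q_2$, then $z=(0,0,t_0)$ has $w=(t_0+q_1,\,t_0+q_2,\,t_0+q_3)\ge0$ and $t_0(t_0+q_3)=0$; it is a solution. Otherwise $\tau=\max(-q_1,-q_2)>t_0\ge0$. By the symmetry of $T$ in the indices $1,2$ we may assume $\tau=-q_1$. Take $z=(\tau+q_3,\,0,\,\tau)$. Here $\tau+q_3>0$ because $\tau>t_0\ge-q_3$. Then $w_1=\tau+q_1=0$, $w_2=(\tau+q_3)+\tau+q_2>0$ and $w_3=-(\tau+q_3)+\tau+q_3=0$, so $z$ solves $(q,T)$.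

How does $T$ repair what its corner breaks? Look at points near $q^\circ=(0,0,1)$, that is, at $q^\circ+t(x_1,x_2,0)$ for small $t>0$. The columns of $-T$ are $(0,-1,1)$, $(-1,0,1)$, $(-1,-1,-1)$. The full sets are $\emptyset$, $\{3\}$, $\{1,2\}$, $\{1,3\}$, $\{2,3\}$, $\{1,2,3\}$. The cones of $\{3\}$ and $\{1,2,3\}$ do not contain $q^\circ$: solving $C_T(\beta)y=q^\circ$ gives $y_3=-1$ and $y_3=-\tfrac13$ respectively. The other four cones contain $q^\circ$. Projecting them to the first two coordinates, we find:

* $\emptyset$: columns $e_1,e_2,0$; the quadrant $\mathbb R^2_+$;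
* $\{1,2\}$: columns $(0,-1),(-1,0),(0,0)$; the quadrant $-\mathbb R^2_+$;
* $\{1,3\}$: columns $(0,-1),(0,1),(-1,-1)$; the half-plane $x_1\le0$ (and $q^\circ=-T_{\cdot1}+I_{\cdot2}$);
* $\{2,3\}$: columns $(1,0),(-1,0),(-1,-1)$; the half-plane $x_2\le0$ (and $q^\circ=I_{\cdot1}-T_{\cdot2}$).

So cones that use index $3$ fill the two quadrants which $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ misses. Convexity is restored, and (D) is what breaks: the third quadrant is covered three times. (Accordingly $T\notin E_o^f$. By (3), its PPT with respect to $\{1,3\}$ has $(2,2)$ entry $\det T/\det T_{\{1,3\}\{1,3\}}=-3/1<0$.)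

The way past this point is to keep all the cones of the whole matrix that meet at a point like $q^\circ$, and to look at the directions transversal to it. Two things are visible in the example. A cone that mixes the two kinds of columns on $\{1,2\}$ contains a whole coordinate line; so it covers the quadrants on both sides of an axis. And if each quadrant is weighted by the product of its signs, such a mixed cone contributes total weight $0$. The covering numbers are $1$ on $(+,+)$, $3$ on $(-,-)$ and $1$ on each of the other two, and
$$1\cdot1+3\cdot1-1-1=2,$$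
a total that comes from the cones of $\emptyset$ and $\{1,2\}$ alone. If the cones were disjoint with convex union, we shall see that the same total would be $0$. That is the contradiction for the general case.

**Throughout the next four sections**, $A$ satisfies (D) and (K), and we suppose that $A\notin P_o$.

## Reduction to a signed directed cycle

**Step 1.** *Purpose: to arrange that some principal submatrix with negative determinant has exactly one nonzero entry in each row and column, placed along a cycle.*

Among all pairs $(M,\gamma)$ with $M$ a legitimate PPT of $A$ (including $A$) and $\det M_{\gamma\gamma}<0$, choose one with $m=|\gamma|$ minimal. Here $m\ge1$ since $\det M_{\emptyset\emptyset}=1$. Replace $A$ by this $M$. Properties (D) and (K) persist. Minimality also persists over all further PPTs, because PPTs of $M$ are PPTs of the original matrix.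

*Smaller minors vanish.* Let $\emptyset\ne\delta\subsetneq\gamma$. By minimality $\det A_{\delta\delta}\ge0$. If it were positive, then (3) would give, for the PPT $M$ with respect to $\delta$,
$$\det M_{(\gamma\setminus\delta)(\gamma\setminus\delta)}=\det A_{\gamma\gamma}/\det A_{\delta\delta}<0,\qquad |\gamma\setminus\delta|<m,$$
a contradiction. So $\det A_{\delta\delta}=0$.

*The entries form a cycle.* Let $G$ be the digraph on $\gamma$ with an arc $i\to j$ iff $A_{ij}\neq0$, loops allowed. As $\det A_{\gamma\gamma}\ne0$, some permutation has a nonzero product of entries, so $G$ contains a directed cycle. Take a shortest one, $v_1\to\dots\to v_\ell\to v_1$, with vertex set $\delta$. Suppose there is another arc $v_a\to v_b$ inside $\delta$, with $b\not\equiv a+1$ mod $\ell$. The path along the cycle from $v_b$ to $v_a$ has length at most $\ell-2$: length $\ell-1$ would mean $b\equiv a+1$. Together with the arc $v_a\to v_b$ it forms a cycle of length at most $\ell-1$, contradicting the choice. So the cycle arcs are the only arcs inside $\delta$. Only one permutation contributes to $\det A_{\delta\delta}$,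 which equals $\pm$ the product of the cycle entries and is nonzero. Since proper subsets have zero minors, $\delta=\gamma$ and $\ell=m$.

*Signs.* Relabel so that $\gamma=\{1,\dots,m\}$, with indices in $\gamma$ read mod $m$, and so that the only nonzero entries of $A_{\gamma\gamma}$ are
$$a_i:=A_{i,i+1},\qquad i=1,\dots,m .$$
(For $m=1$ this is the single diagonal entry.) Put
$$\sigma_i=-\operatorname{sgn}a_i\in\{\pm1\},\qquad P=\{i:\sigma_i=-1\}=\{i:a_i>0\},\qquad p=|P| .$$
A cyclic permutation of $m$ symbols has sign $(-1)^{m-1}$, and $\prod a_i$ has sign $(-1)^{m-p}$. So $\det A_{\gamma\gamma}$ has sign $(-1)^{m-1}(-1)^{m-p}=(-1)^{p+1}$. It is negative, hence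
$$p\text{ is even},\qquad \prod_{i=1}^m\sigma_i=(-1)^p=1 . \tag{4}$$

## The local cones at a generic point of a common face

**Step 2.** *Purpose: to replace the full cones of $A$ by cones in $\mathbb R^m$ that still have disjoint interiors and convex union.*

Let $R$ be the complement of $\gamma$, $\pi:\mathbb R^n\to\mathbb R^m$ the projection to the coordinates in $\gamma$, $L=\ker\pi$, and $J:\mathbb R^m\to\mathbb R^n$ the embedding with zero $R$-coordinates. The full cones of $\emptyset$ and $\gamma$ share the columns $I_{\cdot j}$, $j\in R$. We pick a generic point spanned by these: choose $q^\circ\in L$ with $q^\circ_R>0$ such that for every subspace $V$ spanned by some columns of $[I,-A]$,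
$$q^\circ\in V\ \Rightarrow\ L\subseteq V. \tag{5}$$
This is possible. There are finitely many such $V$, and for those with $L\not\subseteq V$ the set $V\cap L$ is a proper subspace of $L$. We must avoid finitely many proper subspaces within the open subset $\{q_R>0\}$ of $L$. If $R=\emptyset$, then $L=\{0\}$ and $q^\circ=0$.

Let $\mathcal G$ be the set of full $\beta$ with $q^\circ\in\operatorname{pos}C_A(\beta)$. For $\beta\in\mathcal G$ let $C_1,\dots,C_n$ be the columns of $C_A(\beta)$, which form a basis of $\mathbb R^n$, and write
$$q^\circ=\sum_{i\in I}y_iC_i,\quad y_i>0\ (i\in I),\qquad V=\operatorname{span}\{C_i:i\in I\},\qquad \hat C_\beta=\pi(\operatorname{pos}C_A(\beta))\subseteq\mathbb R^m .$$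
Here $I$ and $V$ depend on $\beta$. The cone $\hat C_\beta$ is finitely generated and full-dimensional, since $\pi$ is a linear surjection. By (5), $L\subseteq V$.

**(2a)** *For $i\in I$, $\pm\pi(C_i)\in\hat C_\beta$; hence $\pi(V)\subseteq\hat C_\beta$.* We have $\sum_{j\in I}y_j\pi(C_j)=\pi(q^\circ)=0$ with all $y_j>0$. So $-\pi(C_i)=y_i^{-1}\sum_{j\in I,\,j\neq i}y_j\pi(C_j)\in\hat C_\beta$, and $\pi(C_i)\in\hat C_\beta$ by definition.

**(2b)** *For $x\in\mathbb R^m$: $q^\circ+tJx\in\operatorname{pos}C_A(\beta)$ for all small $t>0$ iff $x\in\hat C_\beta$. If $x\in\operatorname{int}\hat C_\beta$, then $q^\circ+tJx\in\operatorname{int}\operatorname{pos}C_A(\beta)$ for all small $t>0$.* Let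
$$\Theta=\{v\in\mathbb R^n:(C_A(\beta)^{-1}v)_i\ge0\ \text{for all } i\notin I\}=\operatorname{pos}C_A(\beta)+V .$$
In the basis $C_1,\dots,C_n$ the coordinates of $q^\circ$ are positive on $I$ and zero off $I$. Those of $q^\circ+tv$ on $I$ stay positive for small $t$, and those off $I$ are $t$ times the coordinates of $v$. So $q^\circ+tv\in\operatorname{pos}C_A(\beta)$ for all small $t>0$ iff $v\in\Theta$. If $v\in\operatorname{int}\Theta$, the coordinates of $v$ off $I$ are positive, and $q^\circ+tv\in\operatorname{int}\operatorname{pos}C_A(\beta)$ for all small $t>0$.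

It remains to show $\Theta=\pi^{-1}(\hat C_\beta)$. Then also $\operatorname{int}\Theta=\pi^{-1}(\operatorname{int}\hat C_\beta)$, because $\pi$ is continuous, open and surjective, and we apply everything to $v=Jx$, for which $\pi(v)=x$. If $v\in\Theta$, then $\pi(v)\in\hat C_\beta+\pi(V)\subseteq\hat C_\beta$ by (2a). Conversely, if $\pi(v)\in\hat C_\beta$, say $\pi(v)=\pi(u)$ with $u\in\operatorname{pos}C_A(\beta)$, then $v-u\in L\subseteq V$, so $v\in\Theta$. This is where genericity of $q^\circ$ is used.

**(2c)** *If $\beta\ne\beta'$ are in $\mathcal G$, then $\operatorname{int}\hat C_\beta\cap\operatorname{int}\hat C_{\beta'}=\emptyset$.* For a common point $x$, (2b) would put $q^\circ+tJx$ in the interiors of both full cones for small $t>0$, against (D).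

**(2d)** *$\kappa:=\bigcup_{\beta\in\mathcal G}\hat C_\beta$ is a convex cone.* It is a union of cones, so only convexity needs proof. We claim
$$\kappa=\{x\in\mathbb R^m: q^\circ+tJx\in K^*(A)\text{ for all small }t>0\}.$$
The right-hand set is convex: if $q^\circ+tJx$ and $q^\circ+tJx'$ lie in $K^*(A)$ for $0<t<t_0$, then so do their convex combinations, by (K). The inclusion "$\subseteq$" of the claim is (2b). Conversely, let $x$ be in the right-hand set. There are finitely many full cones, so one full $\beta$ satisfies $q^\circ+t_jJx\in\operatorname{pos}C_A(\beta)$ along a sequence $t_j\downarrow0$. This cone is closed, so it contains $q^\circ$, that is, $\beta\in\mathcal G$. It is convex, so it contains the segment from $q^\circ$ to $q^\circ+t_1Jx$. By (2b), $x\in\hat C_\beta\subseteq\kappa$.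

## Mixed labels force a full coordinate line

**Step 3.** *Purpose: to read off from $\beta\cap\gamma$ which coordinate directions $\hat C_\beta$ must contain.*

Let $e_1,\dots,e_m$ be the unit vectors of $\mathbb R^m$, $\beta\in\mathcal G$, and $k\in\gamma$. If $k\notin\beta$, then $C_k=I_{\cdot k}$ and $\pi(C_k)=e_k$. If $k\in\beta$, then $C_k=-A_{\cdot k}$, and the only nonzero entry of column $k$ of $A_{\gamma\gamma}$ is $A_{k-1,k}=a_{k-1}$. So $\pi(C_k)=-a_{k-1}e_{k-1}=|a_{k-1}|\sigma_{k-1}e_{k-1}$. Hence
$$k\notin\beta\ \Rightarrow\ e_k\in\hat C_\beta,\qquad\qquad k\in\beta\ \Rightarrow\ \sigma_{k-1}e_{k-1}\in\hat C_\beta. \tag{6}$$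

**(3a)** *If $k\notin\beta$ and $k+1\in\beta$, then $\pm e_k\in\hat C_\beta$.* Here $\pi(C_k)=e_k$ and $\pi(C_{k+1})=-a_ke_k$. So
$$C_{k+1}+a_kC_k\in\ker\pi=L\subseteq V=\operatorname{span}\{C_i:i\in I\}.$$
The columns $C_1,\dots,C_n$ are linearly independent and both coefficients $1,a_k$ are nonzero. Thus $k,k+1\in I$. By (2a), $\pm e_k=\pm\pi(C_k)\in\hat C_\beta$.

In the example $T$, the set $\{1,3\}$ has $2\notin\beta$ and $1\in\beta$, so $k=2$ (with $k+1=1$ mod $2$), and indeed the half-plane $x_1\le0$ contains the line $\mathbb Re_2$.

**(3b)** *The only $\beta\in\mathcal G$ with $\beta\cap\gamma=\emptyset$ is $\emptyset$, and the only one with $\beta\supseteq\gamma$ is $\gamma$. Moreover*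
$$\hat C_\emptyset=\mathbb R^m_+,\qquad \hat C_\gamma=O_\sigma:=\{x:\sigma_ix_i\ge0\ \text{for all } i\}.$$
First, $\emptyset\in\mathcal G$ because $q^\circ\ge0$, and $\hat C_\emptyset=\pi(\mathbb R^n_+)=\mathbb R^m_+$. The set $\gamma$ is full since $\det A_{\gamma\gamma}\ne0$, and $q^\circ\in\operatorname{pos}\{I_{\cdot j}:j\in R\}\subseteq\operatorname{pos}C_A(\gamma)$. So $\gamma\in\mathcal G$. The projected columns are positive multiples of $\sigma_ie_i$ ($i\in\gamma$) and zeros, so $\hat C_\gamma=O_\sigma$. If $\beta\in\mathcal G$ and $\beta\cap\gamma=\emptyset$, then (6) gives $\hat C_\beta\supseteq\mathbb R^m_+=\hat C_\emptyset$, the interiors meet, and $\beta=\emptyset$ by (2c). If $\beta\supseteq\gamma$, then (6) gives $\hat C_\beta\supseteq O_\sigma=\hat C_\gamma$, and $\beta=\gamma$ by (2c).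

**(3c)** *$P\ne\emptyset$.* If $P=\emptyset$, then $O_\sigma=\mathbb R^m_+$, so $\hat C_\gamma=\hat C_\emptyset$ although $\gamma\ne\emptyset$. This contradicts (2c). (For $m=1$ we have $a_1<0$, so $P=\emptyset$ and the proof ends here. For $m=2$ this is the case $b,c<0$ of the hand computation.)

## A signed count of orthants

Let us see how the contradiction arises for small $m$. Let $m=2$. By (4) and (3c), $\sigma=(-1,-1)$. Then $\kappa$ contains $\pm e_1,\pm e_2$, so $\kappa=\mathbb R^2$. A generic point of the quadrant $(+,-)$ lies in the interior of some $\hat C_\beta$ with $\beta\neq\emptyset,\gamma$, so $\beta$ is mixed on $\gamma$. By (3a) the cone contains a coordinate line, so we may flip the sign of one coordinate and remain in $\operatorname{int}\hat C_\beta$. But we have landed in the interior of $\hat C_\emptyset$ or $\hat C_\gamma$, against (2c).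

For $m=3$ and $\sigma=(-1,-1,+1)$ no single flip is contradictory. The quadrant argument only shows that a point with signs $(+,-,+)$ must be paired with $(+,-,-)$, and $(-,+,+)$ with $(-,+,-)$. One has to follow further orthants, and the chase grows with $m$. But flips always pair a sign vector with one of opposite sign product, so we can count instead. If all $8$ orthants are in play, there are $4$ with product $+1$ and $4$ with product $-1$. Removing $(+,+,+)$ and $\sigma$, both of product $+1$, leaves $2$ against $4$, which cannot be paired. Here is the general count.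

**Step 4.** *Purpose: to evaluate one signed sum over orthants in two ways, once by the convexity of $\kappa$ and once by the lines in mixed cones, and to obtain $0$ and $2$.*

*Set-up.* By Minkowski–Weyl write each $\hat C_\beta$, $\beta\in\mathcal G$, as $\{x:h\cdot x\ge0\ \text{for all } h\in\mathcal H_\beta\}$ with $\mathcal H_\beta$ a finite set of nonzero vectors. For $\xi\in\mathbb R^m$ with $\xi>0$ and $s\in\{\pm1\}^m$ put $x_s=(s_1\xi_1,\dots,s_m\xi_m)$. Choose $\xi>0$ such that $h\cdot x_s\neq0$ for all $s$ and all $h\in\bigcup_\beta\mathcal H_\beta$. For fixed $s,h$ the equation $\sum_kh_ks_k\xi_k=0$ excludes one hyperplane of vectors $\xi$, so finitely many hyperplanes must be avoided, and this is possible. Let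
$$S=\{s\in\{\pm1\}^m:x_s\in\kappa\},\qquad\chi(s)=\prod_{k=1}^ms_k,$$
and let $s^k$ be $s$ with the $k$-th sign flipped; thus $\chi(s^k)=-\chi(s)$ and
$$x_{s^k}=x_s-2s_k\xi_ke_k. \tag{7}$$
If $s\in S$, then $x_s$ lies in some $\hat C_\beta$, $\beta\in\mathcal G$. By the choice of $\xi$ all $h\cdot x_s$, $h\in\mathcal H_\beta$, are strictly positive, so $x_s\in\operatorname{int}\hat C_\beta$. By (2c) this $\beta$ is unique. Call it $\beta(s)$.

*First evaluation.* The convex cone $\kappa$ contains all $e_k$ (from $\hat C_\emptyset$) and all $\sigma_ke_k$ (from $\hat C_\gamma$). So it contains $\pm e_k$ for $k\in P$. Fix one $k\in P$, which exists by (3c). A convex cone is closed under addition, so by (7), $s\in S$ implies $x_{s^k}\in\kappa$, i.e. $s^k\in S$. Thus $s\mapsto s^k$ is an involution of $S$ that reverses $\chi$, and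
$$\sum_{s\in S}\chi(s)=0. \tag{8}$$

*Second evaluation.* Let $S'=\{s\in S:\emptyset\neq\beta(s)\cap\gamma\ne\gamma\}$ be the set of sign vectors in mixed cones. For $s\in S'$, going once around the cycle we leave the complement of $\beta(s)$ at some point: there is $k\in\{1,\dots,m\}$ with $k\notin\beta(s)$ and $k+1\in\beta(s)$. Let $k(s)$ be the smallest such $k$. It depends only on $\beta(s)$. By (3a), $\pm e_{k(s)}\in\hat C_{\beta(s)}$. So (7) gives $x_{s^{k(s)}}\in\hat C_{\beta(s)}$, and then $x_{s^{k(s)}}\in\operatorname{int}\hat C_{\beta(s)}$ by the choice of $\xi$. Hence $s^{k(s)}\in S$ with $\beta(s^{k(s)})=\beta(s)$. In particular $s^{k(s)}\in S'$ and $k(s^{k(s)})=k(s)$. So $s\mapsto s^{k(s)}$ is an involution of $S'$ that reverses $\chi$, and $\sum_{s\in S'}\chi(s)=0$.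

If $s\in S\setminus S'$, then $\beta(s)\cap\gamma$ is $\emptyset$ or $\gamma$, so by (3b) $\beta(s)=\emptyset$ or $\beta(s)=\gamma$. Now $\beta(s)=\emptyset$ iff $x_s\in\operatorname{int}\mathbb R^m_+$ iff $s=(1,\dots,1)$. Also $\beta(s)=\gamma$ iff $x_s\in\operatorname{int}O_\sigma$ iff $s=\sigma$. Both sign vectors do occur in $S$, and they are different since $P\ne\emptyset$. By (4),
$$\sum_{s\in S}\chi(s)=0+\chi(1,\dots,1)+\chi(\sigma)=1+\prod_{i=1}^m\sigma_i=2,$$
which contradicts (8). Therefore $A\in P_o$, and Theorem 2 is proved. $\blacksquare$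

Note where the sign of the determinant entered: only through (4). For odd $p$ the last sum would be $1-1=0$, in agreement with (8).

## Equivalence of $P_o$, $E_o^f$ and generic uniqueness when $K^*(A)$ is convex

*Proof of Theorem 3.* By Lemma 1(ii), $A\in Q_o$ implies that $K^*(A)$ is convex.

**(a)⇒(b).** *Purpose: to show $P_o\subseteq E_o^f$; convexity is not needed here.* Let $A\in P_o$. If $\beta$ is full, then $\det A_{\beta\beta}>0$, so by (3) the PPT with respect to $\beta$ has nonnegative principal minors. Thus every legitimate PPT of a $P_o$-matrix is in $P_o$, and it suffices to show $P_o\subseteq E_o$. Let $A\in P_o$, $q>0$, and suppose $z\neq0$ solves $(q,A)$. Put $\delta=\{i:z_i>0\}\ne\emptyset$. Then $w_\delta=0$ reads $A_{\delta\delta}z_\delta=-q_\delta$. With the positive diagonal matrix $D=\operatorname{diag}(q_i/z_i)_{i\in\delta}$ we have $Dz_\delta=q_\delta$, so $(A_{\delta\delta}+D)z_\delta=0$ with $z_\delta\ne0$. But expanding the determinant by multilinearity in the columns,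
$$\det(A_{\delta\delta}+D)=\sum_{\varepsilon\subseteq\delta}\det A_{\varepsilon\varepsilon}\prod_{i\in\delta\setminus\varepsilon}D_{ii}\ \ge\ \det D>0,$$
since every term is nonnegative and $\varepsilon=\emptyset$ contributes $\det D$. This is a contradiction. As $z=0$ solves $(q,A)$, it is the unique solution.

**(b)⇒(c).** This is Lemma 1(i).

**(c)⇒(a).** This is Theorem 2, and it is the only place where convexity of $K^*(A)$ is used.

**(c)⇔(d).** *Purpose: to count solutions for generic $q$.* Let $q$ lie outside all non-full complementary cones and outside the boundaries of all full cones. This excludes only a null set, since these sets lie in finitely many proper subspaces. If $z$ solves $(q,A)$ and $\beta=\{i:z_i>0\}$, then $q\in\operatorname{pos}C_A(\beta)$. So $\beta$ is full, $q\in\operatorname{int}\operatorname{pos}C_A(\beta)$, and $z$ is determined by $\beta$ because $C_A(\beta)$ is invertible. Conversely, each full $\beta$ with $q\in\operatorname{int}\operatorname{pos}C_A(\beta)$ gives $q=C_A(\beta)y$ with $y>0$, hence a solution with support exactly $\beta$. So the number of solutions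 equals the number of full $\beta$ with $q\in\operatorname{int}\operatorname{pos}C_A(\beta)$. Therefore (d) holds iff for all distinct full $\beta,\beta'$ the set $\operatorname{int}\operatorname{pos}C_A(\beta)\cap\operatorname{int}\operatorname{pos}C_A(\beta')$ is null. These sets are open, so null means empty, and that is (D).

For $A\in Q_o$ the equivalence (a)⇔(b) gives $E_o^f\cap Q_o=P_o\cap Q_o$. $\blacksquare$

This also completes the proof of Theorem 1: the inclusion $E_o^f\cap Q_o\subseteq P_o$ is Lemma 1 with Theorem 2, and $P_o\subseteq E_o^f$ was shown under (a)⇒(b).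

## Neither (D) nor (K) can be dropped

*Without (K).* Let $A=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Both $A$ and its only nontrivial legitimate PPT, $A^{-1}=A$, are nonnegative, hence semimonotone. So $A\in E_o^f$, and (D) holds by Lemma 1(i). But $\det A=-1$, so $A\notin P_o$. Here $K^*(A)=\mathbb R^2_+\cup(-\mathbb R^2_+)$ is not convex.

*Without (D).* Let $A=(-1)$. Both complementary cones are full and equal to $\mathbb R_+$, so $K^*(A)=K(A)=\mathbb R_+=\operatorname{pos}[I,-A]$. Thus $A\in Q_o$ and (K) holds. Property (D) fails, and $A\notin P_o$. The matrix $T$ above is a larger instance: it lies in $Q_o$, so it satisfies (K), and it has the negative principal minor $\det T_{\{1,2\}\{1,2\}}=-1$; its cones overlap near $q^\circ=(0,0,1)$.
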